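# Continuum many Borel quotients $\mathcal P(\omega)/\mathcal I$, pairwise not forcing equivalent

## 1. Two quotients that are not forcing equivalent

An *ideal* on $\omega$ is a family $\mathcal I\subseteq\mathcal P(\omega)$ closed under subsets and finite unions, containing all finite sets, with $\omega\notin\mathcal I$. A set is *positive* if it is not in $\mathcal I$; we write $\mathcal I^+$ for the family of positive sets. The ideal is *Borel* if it is a Borel subset of $\mathcal P(\omega)=2^\omega$. We use the same words on any countably infinite set in place of $\omega$; a bijection with $\omega$ transports everything. The quotient algebra $\mathcal P(\omega)/\mathcal I$ is a forcing notion: its conditions are the classes $[X]$ of positive sets, and $[X]\le[Y]$ iff $X\setminus Y\in\mathcal I$. Two forcing notions are *forcing equivalent* if their Boolean completions are isomorphic. Let $\mathfrak c=2^{\aleph_0}$.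

The paper "Forcing properties of Boolean algebras of type $\mathcal P(\omega)/\mathcal I$" (https://www.matmor.unam.mx/~oguzman/ForcingPropertiesQuotients.pdf) asks: are there $\mathfrak c$ many Borel ideals whose quotients are pairwise not forcing equivalent? There are only $\mathfrak c$ Borel sets, so one cannot hope for more. We work in ZFC throughout, and CH appears only where it is announced as a hypothesis.

Three facts about forcing with quotients will be used all the time.

* **(F1)** $[X]$ and $[Y]$ are compatible iff $X\cap Y$ is positive, and then $[X\cap Y]$ is their greatest lower bound. If $X\triangle Y\in\mathcal I$, then $[X]=[Y]$.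
* **(F2)** If $G$ is generic, $[Y]\in G$ and $Y=Y_1\cup\dots\cup Y_r$, then some $[Y_i]\in G$. Indeed, if $[Z]\le[Y]$, then $Z\setminus Y\in\mathcal I$, so some $Z\cap Y_i$ is positive, and $[Z\cap Y_i]$ is below both $[Z]$ and $[Y_i]$. So the conditions below some $[Y_i]$ are dense below $[Y]$.
* **(F3)** Let $\sigma$ be a statement with ground-model parameters. If $\mathbb Q$ forces $\sigma$ and $\mathbb Q'$ forces $\neg\sigma$, then $\mathbb Q$ and $\mathbb Q'$ are not forcing equivalent: an isomorphism of completions preserves Boolean values of statements about check names, and it cannot carry the value $1$ to the value $0$.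

Getting *two* inequivalent quotients is easy, and it introduces the kind of ideal we need.

**The first quotient.** Let $\mathrm{Fin}$ be the ideal of finite sets. Given infinite sets $Y_0,Y_1,\dots$ decreasing modulo finite, replace $Y_n$ by $\bigcap_{i\le n}Y_i$, which has the same class, and choose $y_0<y_1<\cdots$ with $y_n\in Y_n$. Then $[\{y_n:n<\omega\}]\le[Y_m]$ for every $m$. So $\mathcal P(\omega)/\mathrm{Fin}$ is $\sigma$-closed. A $\sigma$-closed forcing adds no new function $\dot g$ from $\omega$ to $V$: below any condition build a decreasing sequence whose $n$-th term decides $\dot g(n)$; a lower bound decides all of $\dot g$. Hence $\mathcal P(\omega)/\mathrm{Fin}$ forces "every element of $2^\omega$ is in $V$".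

**Trees and limit sets.** Let $(\beta_k)_{k<\omega}$ be integers $\ge2$, with $\beta_k=\{0,\dots,\beta_k-1\}$ as usual. Put
$$L_k=\prod_{i<k}\beta_i,\qquad \mathbb T=\bigcup_kL_k,\qquad X=\prod_i\beta_i .$$
For $s\in\mathbb T$ let $|s|$ be its length, $[s]=\{x\in X:s\subset x\}$ and $\mathbb T_s=\{t\in\mathbb T:s\subseteq t\}$. (So $[\cdot]$ denotes a clopen set when applied to a node and a class when applied to a set of nodes.) For closed $K\subseteq X$ let $K_l=\{x{\restriction}l:x\in K\}\subseteq L_l$. For $a\subseteq\mathbb T$ put
$$a'=\{x\in X:\ \forall m\ \exists t\in a\ \ x{\restriction}m\subseteq t\}.$$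
For instance, with all $\beta_k=2$: if $a=\{0^n1:n<\omega\}$, then $a'=\{000\cdots\}$; if $a$ is the set of nodes of even length, then $a'=X$.

* **(P1)** $a'$ is closed, $a\subseteq c$ implies $a'\subseteq c'$, $\mathbb T'=X$, and $a'=\emptyset$ for finite $a$. For closedness: if $x\notin a'$, then for some $m$ no $t\in a$ extends $x{\restriction}m$, so $[x{\restriction}m]\cap a'=\emptyset$. For finite $a$: no $t\in a$ extends $x{\restriction}m$ when $m$ exceeds all lengths of members of $a$.
* **(P2)** $(a\cup c)'=a'\cup c'$. If $x\in(a\cup c)'$, one of $a,c$ provides some $t\supseteq x{\restriction}m$ for infinitely many $m$, hence for all $m$. The other inclusion is monotonicity.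
* **(P3)** $(a\cap\mathbb T_s)'=a'\cap[s]$. If $x$ is in the left side, some $t\in a\cap \mathbb T_s$ extends $x{\restriction}|s|$, so $x{\restriction}|s|=s$; and $x\in a'$ by monotonicity. If $x\in a'\cap[s]$, then any $t\in a$ extending $x{\restriction}m$ with $m\ge|s|$ is in $\mathbb T_s$, and smaller $m$ follow from larger ones.
* **(P4)** $(a')_l=\{s\in L_l:a\cap\mathbb T_s\text{ is infinite}\}$. If $x\in a'$ and $s=x{\restriction}l$, then for every $m\ge l$ some $t\in a$ of length $\ge m$ extends $s$, so $a\cap\mathbb T_s$ is infinite. Conversely, if $a\cap\mathbb T_u$ is infinite, so is some $a\cap\mathbb T_{u^\frown i}$, because $\mathbb T_u=\{u\}\cup\bigcup_i\mathbb T_{u^\frown i}$ is a finite union. Starting from $u=s$ we get $x\supset s$ with $a\cap\mathbb T_{x\restriction m}$ infinite for all $m\ge l$, so $x\in a'$.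

**The second quotient.** Let $\mu$ be the uniform product measure on $X$, so $\mu([s])=1/|L_{|s|}|$, and let
$$\mathcal J=\{a\subseteq\mathbb T:\mu(a')=0\}.$$
By (P1) and (P2) this is an ideal on $\mathbb T$.

**Proposition 1.** (i) $\mathcal J$ is $F_{\sigma\delta}$. (ii) $\mathcal P(\mathbb T)/\mathcal J$ adds a branch $x_G\in X$ such that for every closed null set $K\in V$ some $s\subset x_G$ satisfies $[s]\cap K=\emptyset$ (computed in $V$). In particular $x_G\notin V$.

*Proof.* (i) For closed $K$ we have $K=\bigcap_l\bigcup_{t\in K_l}[t]$, so $\mu(K)=\inf_l|K_l|/|L_l|$. By (P4), $a\in\mathcal J$ iff for every $j\ge1$ there are $l$ and $E\subseteq L_l$ with $|E|/|L_l|<1/j$ such that $a\cap\mathbb T_s$ is finite for all $s\in L_l\setminus E$. The set $\{a:a\cap\mathbb T_s\text{ finite}\}$ is the union, over the countably many finite $u\subseteq\mathbb T_s$, of the closed sets $\{a:a\cap\mathbb T_s=u\}$, so it is $F_\sigma$. Finite intersections and countable unions of $F_\sigma$ sets are $F_\sigma$, and the quantifier over $j$ gives $F_{\sigma\delta}$.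

(ii) Up to a finite set, $\mathbb T$ is the disjoint union of the finitely many $\mathbb T_s$, $s\in L_k$. By (F1) and (F2), exactly one $s\in L_k$ has $[\mathbb T_s]\in G$. Since $\mathbb T_s\subseteq\mathbb T_{s\restriction k'}$ for $k'\le k$, these nodes form a branch $x_G$. Let $K$ be closed and null and let $a$ be positive. The set $a'\setminus K$ has positive measure and is covered by the countably many sets $a'\cap[s]$ with $[s]\cap K=\emptyset$; so some such $s$ has $\mu(a'\cap[s])>0$. By (P3), $a\cap\mathbb T_s$ is positive, and $[a\cap\mathbb T_s]\le[a]$ forces $s\subset x_G$. By density we are done. For the last sentence take $K=\{x\}$ with $x\in V$. $\square$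

With all $\beta_k=2$, $\mathcal P(2^{<\omega})/\mathcal J$ forces "some element of $2^\omega$ is not in $V$", while $\mathcal P(\omega)/\mathrm{Fin}$ forces the negation. By (F3) they are not forcing equivalent.

What changes if we want $\mathfrak c$ many classes? "Is there a new real?" is one yes-or-no question, so it separates only two classes. We need a whole family of statements $\sigma_C$, one for each infinite $C\subseteq\omega$, and ideals $\mathcal I_A$, one for each infinite $A\subseteq\omega$, such that $\mathbb Q_A=\mathcal P(\mathbb T_A)/\mathcal I_A$ forces $\sigma_C$ when $C\subseteq A$ and forces $\neg\sigma_C$ when $C\cap A=\emptyset$. The first half asks for a new object; the second half asks for control over *every* name for an object of that type, and this is where the work lies.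

## 2. Slaloms, and one statement for each infinite set

Define recursively
$$N_n=\prod_{i<n}b_i,\qquad p_n=2^{n+1}\big(1+\lceil\log_2N_n\rceil\big),\qquad b_n=N_n2^{p_n}.$$
So $N_0=1$, $p_0=2$, $b_0=4$; then $N_1=4$, $p_1=12$, $b_1=2^{14}$; then $N_2=2^{16}$, $p_2=136$, $b_2=2^{152}$. Since $\log_2N_n\le 2^{-n-1}p_n$,
$$\prod_nN_n^{-1/p_n}\ \ge\ \prod_n2^{-2^{-n-1}}=\tfrac12,\tag{1}$$
$$(N_n/b_n)^{1/p_n}=\tfrac12.\tag{2}$$

**Definition.** Let $C\subseteq\omega$ be infinite. A *$C$-slalom* is a function $S$ on $C$ with $\emptyset\ne S(n)\subseteq b_n$ and $|S(n)|\le N_n$ for $n\in C$. It *captures* $z\in\prod_{n\in C}b_n$ if $z(n)\in S(n)$ for all $n\in C$. Let $\sigma_C$ be the statement: some $z\in\prod_{n\in C}b_n$ is captured by no $C$-slalom from $V$.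

An $\omega$-slalom picks one of the $4$ points of $b_0$, at most $4$ of the $16384$ points of $b_1$, and so on. A ground-model $z$ is captured by the slalom $n\mapsto\{z(n)\}$, so $\sigma_C$ implies that there is a new real.

For each infinite $A\subseteq\omega$, Section 7 defines an ideal $\mathcal I_A$ on a countably infinite set $\mathbb T_A$. Put $\mathbb Q_A=\mathcal P(\mathbb T_A)/\mathcal I_A$.

**Theorem 1.** Let $A\subseteq\omega$ be infinite.

(a) $\mathcal I_A$ is an $F_{\sigma\delta}$ ideal.

(b) If $C\subseteq A$ is infinite, $\mathbb Q_A$ forces that some $z\in\prod_{n\in C}b_n$ is captured by no $C$-slalom from $V$.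

(c) If $C\subseteq\omega$ is infinite and $C\cap A=\emptyset$, $\mathbb Q_A$ forces that every $z\in\prod_{n\in C}b_n$ is captured by a $C$-slalom from $V$.

**Corollary.** If $A\setminus B$ is infinite, then $\mathbb Q_A$ and $\mathbb Q_B$ are not forcing equivalent. Hence for any almost disjoint family $\mathcal A$ of $\mathfrak c$ infinite subsets of $\omega$, $\{\mathcal I_A:A\in\mathcal A\}$ is a family of $\mathfrak c$ many Borel (even $F_{\sigma\delta}$) ideals with pairwise non forcing equivalent quotients. The number of forcing equivalence classes of quotients by Borel ideals is exactly $\mathfrak c$.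

*Proof from Theorem 1.* Let $C=A\setminus B$, an infinite set. The statement $\sigma_C$ has only ground-model parameters, one of which is the set of all $C$-slaloms of $V$. By (b), $\mathbb Q_A$ forces $\sigma_C$; by (c) applied to $B$, $\mathbb Q_B$ forces $\neg\sigma_C$. Apply (F3). For distinct $A,B\in\mathcal A$ the set $A\cap B$ is finite, so $A\setminus B$ is infinite. Almost disjoint families of size $\mathfrak c$ exist: on the countable set $2^{<\omega}$ take the sets $\{x{\restriction}n:n<\omega\}$, $x\in2^\omega$. The last sentence holds because there are only $\mathfrak c$ Borel sets. $\square$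

The construction gives more information, proved in Sections 9 and 10.

**Theorem 2.** Let $A,B\subseteq\omega$ be infinite.

1. If $A\setminus B$ is infinite, no extension by $\mathbb Q_B$ (below any condition) contains a $V$-generic filter for $\mathbb Q_A$ (below any condition).
2. The following are equivalent: (i) $A\triangle B$ is finite; (ii) there are $a\in\mathcal I_A^+$, $d\in\mathcal I_B^+$ and a bijection $a\to d$ carrying $\mathcal I_A{\restriction}a$ onto $\mathcal I_B{\restriction}d$; (iii) there are $a\in\mathcal I_A^+$, $d\in\mathcal I_B^+$ such that $\mathbb Q_A$ below $[a]$ and $\mathbb Q_B$ below $[d]$ are forcing equivalent.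
3. For every $\mathbb Q_A$-name $\dot g:\omega\to V$ and every condition there are a stronger condition and a sequence $(E_j)_j\in V$ of finite sets such that the stronger condition forces $\dot g(j)\in E_j$ for all $j$. In particular $\mathbb Q_A$ is $\omega^\omega$-bounding and preserves $\omega_1$.
4. No $\mathcal I_A$ is $F_\sigma$. Under CH all quotients by $F_\sigma$ ideals are forcing equivalent, so "$F_{\sigma\delta}$" cannot be replaced by "$F_\sigma$" in ZFC.

## 3. Why the uniform measure forgets $A$

From now on $A=\{a_0<a_1<\cdots\}$ is infinite, $\beta_k=b_{a_k}$ and $\pi_k=p_{a_k}$, and $L_k$, $\mathbb T=\mathbb T_A$, $X=X_A$ are formed from these $\beta_k$ as in Section 1. A branch $x\in X$ is viewed as an element of $\prod_{n\in A}b_n$ by $x(a_k):=x(k)$; the level $k$ of the tree carries the index $a_k$.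

The sensible first try is the measure ideal $\mathcal J_A=\{a\subseteq\mathbb T_A:\mu(a')=0\}$. The analogue of (b) holds: for $C\subseteq A$ and a $C$-slalom $S$, the set of $x$ with $x{\restriction}C$ captured by $S$ has measure $\prod_{n\in C}|S(n)|/b_n\le\prod_{n\in C}2^{-p_n}=0$, and Proposition 1(ii) applies. But too much is true.

**Proposition 2.** For all infinite $A,C\subseteq\omega$, $\mathcal P(\mathbb T_A)/\mathcal J_A$ forces $\sigma_C$. In particular the analogue of Theorem 1(c) for $\mathcal J_A$ fails whenever $\omega\setminus A$ is infinite.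

*Proof.* Choose distinct $a(n)\in A$, $n\in C$, with $a(n)>n$. Then $b_n$ divides $N_{a(n)}$, which divides $b_{a(n)}$. Let $z(n)$ be the residue of $x_G(a(n))$ modulo $b_n$. For a $C$-slalom $S\in V$ let $K$ be the closed set of all $x\in X$ such that the residue of $x(a(n))$ modulo $b_n$ is in $S(n)$ for every $n\in C$. For uniformly distributed $x$ these residues are independent and uniform on $b_n$, so $\mu(K)=\prod_{n\in C}|S(n)|/b_n=0$. By Proposition 1(ii) there is $s\subset x_G$ with $[s]\cap K=\emptyset$. As all $S(n)$ are nonempty, this means that $s$ already violates one of the constraints defining $K$, so $S$ does not capture $z$. For the last sentence take $C=\omega\setminus A$. $\square$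

Here is the exact point of failure. Let $A$ be the set of odd numbers, $C$ the set of even numbers, $z(n)=x_G(n+1)\bmod b_n$. To capture $z$ we would have to shrink the set of possible branches to an $H$ on which $x(n+1)\bmod b_n$ takes at most $N_n$ values for each $n\in C$, and every such $H$ has measure at most $\prod_{n\in C} N_n/b_n=0$. In general, suppose $F(x)(n)$ depends on finitely many coordinates of $x$. Coordinates with index below $n$ are harmless: together they have at most $N_n$ values. Coordinates with index above $n$ must be thinned out until they no longer influence $F(x)(n)$. At the level with index $a_k$, the values $F(x)(n)$ for $n<a_k$ color the $b_{a_k}$ successors with up to $\prod_{n<a_k}b_n=N_{a_k}$ colors, and we must keep one color class. Its share may be only $1/N_{a_k}$, and the product of these shares is $0$.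

So we look for a way of measuring in which keeping a $1/N_{a_k}$ share of the successors costs only a factor close to $1$, while keeping $N_n$ out of the $b_n$ successors still costs a factor $\frac12$, as (b) needs. The $\ell^p$ mean with $p=p_n$ does both: a set of relative size $1/N_n$ has $\ell^{p_n}$ size $N_n^{-1/p_n}$, and by (1) the product of these is at least $\frac12$; a set of $N_n$ points has size $(N_n/b_n)^{1/p_n}=\frac12$ by (2). The price is additivity. The plan is therefore:

* iterate $\ell^{p}$ means along the tree to get a submeasure $\varphi$ on closed sets (Section 4);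
* replace the exhaustion argument of measure theory by one that survives without additivity (Section 5);
* prove the thinning lemma for continuous functions (Section 6);
* transfer to the forcing by a fusion (Sections 7 and 8).

## 4. Iterated $\ell^p$ means along the tree

For $w\in[0,\infty)^{\beta_k}$ let
$$\Phi_k(w)=\Big(\beta_k^{-1}\sum_{i<\beta_k}w_i^{\pi_k}\Big)^{1/\pi_k}.$$

* **($\Phi$1)** $\Phi_k$ is continuous and monotone, $\Phi_k(\lambda w)=\lambda\Phi_k(w)$ for $\lambda\ge0$, $\Phi_k(1,\dots,1)=1$, $\Phi_k(w)\le\max w$, and $\Phi_k(w+w')\le\Phi_k(w)+\Phi_k(w')$ by Minkowski's inequality ($\pi_k\ge1$).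
* **($\Phi$2)** If $w\le w'$ and $w\ne w'$, then $\Phi_k(w)<\Phi_k(w')$, because $r\mapsto r^{\pi_k}$ is strictly increasing. In particular $\Phi_k(w)=0$ iff $w=0$.
* **($\Phi$3)** If $\beta_k$ is partitioned into at most $N$ pieces $B_c$, some $c$ has $\Phi_k(w1_{B_c})\ge N^{-1/\pi_k}\Phi_k(w)$. Indeed $\Phi_k(w)^{\pi_k}=\sum_c\Phi_k(w1_{B_c})^{\pi_k}$, so some summand is at least $\Phi_k(w)^{\pi_k}/N$.
* **($\Phi$4)** If $w$ has at most $N_{a_k}$ nonzero coordinates, then $\Phi_k(w)\le\big(N_{a_k}(\max w)^{\pi_k}/b_{a_k}\big)^{1/\pi_k}=\frac12\max w$, by (2).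

For $u:L_l\to[0,\infty)$ define $m^l_s(u)$ for $|s|\le l$ by downward recursion: $m^l_s(u)=u(s)$ if $|s|=l$, and $m^l_s(u)=\Phi_{|s|}\big((m^l_{s^\frown i}(u))_i\big)$ if $|s|<l$. By ($\Phi$1) and downward induction, $m^l_s$ is monotone, homogeneous and subadditive in $u$. It depends only on the values of $u$ at extensions of $s$; it is $1$ if these values are all $1$, and $0$ if they are all $0$. For $E\subseteq L_l$ put $v^l_s(E)=m^l_s(1_E)$, and for closed $K\subseteq X$ put $v^l_s(K)=v^l_s(K_l)$.

**Monotonicity in $l$.** This makes the limit exist. We claim $v^{l+1}_s(K)\le v^l_s(K)$ for $|s|\le l$. If $|s|=l$, the left side is $\Phi_l\big((1_{K_{l+1}}(s^\frown i))_i\big)$. If $s\notin K_l$, no $s^\frown i$ is in $K_{l+1}$ and it is $0$; if $s\in K_l$, it is at most $1$. So it is at most $1_{K_l}(s)$. For $|s|<l$ use downward induction and monotonicity of $\Phi$.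

**Definition.** $v_s(K)=\lim_lv^l_s(K)=\inf_lv^l_s(K)$, $\varphi=v_\emptyset$ and $\varphi^l=v^l_\emptyset$. A closed set $K$ is *positive* if $\varphi(K)>0$.

*Examples.* For $A=\omega$ the first mean is $\Phi_0(w)=\big(\frac14\sum_{i<4}w_i^2\big)^{1/2}$. So $\varphi([\langle0\rangle])=\frac12$ and $\varphi([\langle0\rangle]\cup[\langle1\rangle])=1/\sqrt2$: the whole space has $\varphi(X)=1$ but splits into two halves of size $1/\sqrt2$ each. For any $A$, a single point has $\varphi(\{x\})=\prod_k\beta_k^{-1/\pi_k}=0$, since each factor is at most $\frac12$. Finally let $B_k\subseteq\beta_k$ with $|B_k|=\beta_k/N_{a_k}$ and $K=\prod_kB_k$. Then $\varphi(K)=\prod_kN_{a_k}^{-1/\pi_k}\ge\frac12$ by (1), while $\mu(K)=\prod_k1/N_{a_k}=0$. Sets of this shape are the ones we want to keep.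

**(V1)** $0\le v_s\le1$; $v_s$ is monotone; $v_s(K)=v_s(K\cap[s])$, which is $0$ if $K\cap[s]=\emptyset$; $v_s(K\cup K')\le v_s(K)+v_s(K')$. If $U=\bigcup_{t\in E}[t]$ with $E\subseteq L_l$, then $\varphi(U)=\varphi^l(E)$.

*Proof.* $K_l$ and $(K\cap[s])_l$ have the same members extending $s$ when $l\ge|s|$. For subadditivity, $(K\cup K')_l=K_l\cup K'_l$ and $1_{E\cup E'}\le1_E+1_{E'}$; use subadditivity of $m^l_s$ and let $l\to\infty$. For $U$ and $m\ge l$, $U_m$ is the set of all members of $L_m$ extending a node in $E$, so $v^m_t(U)=1_E(t)$ for $t\in L_l$, hence $\varphi^m(U)=\varphi^l(E)$. $\square$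

**(V2)** $v_s(K)=\Phi_{|s|}\big((v_{s^\frown i}(K))_i\big)$. Iterating, $v_s(K)=m^l_s\big((v_t(K))_{t\in L_l}\big)$ for $l\ge|s|$. Also, $v_s(K)>0$ implies $v_{s\restriction j}(K)>0$ for $j\le|s|$.

*Proof.* The recursion holds for $v^l$ with $l>|s|$; let $l\to\infty$ and use continuity of $\Phi$. The last part is ($\Phi$2). $\square$

**(V3)** If $K$ and $K^j$ ($j<\omega$) are closed and for every $l$ we have $(K^j)_l=K_l$ for all large $j$, then $v_s(K)\ge\limsup_jv_s(K^j)$. If the $K^j$ are decreasing and $K=\bigcap_jK^j$, then $v_s(K)=\lim_jv_s(K^j)$.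

*Proof.* For $l\ge|s|$ and large $j$, $v^l_s(K)=v^l_s(K^j)\ge v_s(K^j)$; take $\limsup_j$ and then $\inf_l$. In the decreasing case the finite sets $(K^j)_l$ decrease with $j$, so they stabilize, and a node $t$ in the stable value has $[t]\cap K^j\ne\emptyset$ for all $j$, so $[t]\cap K\ne\emptyset$ by compactness. Thus the first part applies, and monotonicity gives the other inequality. $\square$

**(V4)** If $\varphi(D)>0$ and $\delta\in(0,1)$, there is $s$ with $v_s(D)>1-\delta$.

*Proof.* Otherwise $v_t(D)\le(1-\delta)1_{D_l}(t)$ for every $l$ and $t\in L_l$, because $v_t(D)=0$ for $t\notin D_l$. By (V2), monotonicity and homogeneity, $\varphi(D)\le(1-\delta)\varphi^l(D_l)$. Let $l\to\infty$: $\varphi(D)\le(1-\delta)\varphi(D)$, so $\varphi(D)=0$, a contradiction. $\square$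

**Definition.** A closed set $E$ is *reduced* if $E\neq\emptyset$ and $v_s(E)>0$ whenever $E\cap[s]\ne\emptyset$. With $s=\emptyset$ we see that a reduced set is positive.

For example, if $x\notin[\langle0\rangle]$, then $[\langle0\rangle]\cup\{x\}$ is positive but not reduced, because $v_{x\restriction1}$ of it is $v_{x\restriction 1}(\{x\})=\prod_{k\ge1}\beta_k^{-1/\pi_k}=0$; and $[\langle0\rangle]$ is reduced.

**(V5)** Every positive closed $E$ contains a reduced closed set.

*Proof.* Let $E^{[l]}=E\cap\bigcup\{[t]:t\in L_l,\ v_t(E)>0\}$. These sets are closed and decrease with $l$ by (V2). We claim $v_s(E^{[l]})=v_s(E)$ for every $s$. Let $|s|\ge l$. If $v_{s\restriction l}(E)>0$, then $E^{[l]}\cap[s]=E\cap[s]$. If $v_{s\restriction l}(E)=0$, then $E^{[l]}\cap[s]=\emptyset$, and $v_s(E)=0$ by (V2). For $|s|<l$ use the recursion in (V2). Let $\hat E=\bigcap_lE^{[l]}$. By (V3), $v_s(\hat E)=v_s(E)$ for all $s$; in particular $\varphi(\hat E)>0$ and $\hat E\ne\emptyset$. If $x\in\hat E\cap[s]$, then $x\in E^{[|s|]}$, so $v_s(E)>0$ and $v_s(\hat E)=v_s(E)>0$. $\square$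

## 5. Filling a positive set with finitely many pieces

In the fusion of Section 8 we will have a positive set $K$, and a family $\mathcal D$ of "good" positive sets dense below $K$. We will need finitely many good sets inside $K$ whose union has almost full $\varphi$. For a measure this is exhaustion: a maximal disjoint family of good sets covers almost everything. For $\varphi$ the value $\varphi(K)-\varphi(W)$ says nothing direct about the size of $K\setminus W$ (recall the two halves of size $1/\sqrt2$), so another argument is needed. It uses (V4), which finds a node where a set is nearly full, and the strict monotonicity ($\Phi$2).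

**Lemma 1.** Let $K$ be closed positive and $\mathcal D$ a family of closed positive sets such that every closed positive subset of $K$ contains a member of $\mathcal D$. Then for each $\varepsilon>0$ there are $D_1,\dots,D_r\in\mathcal D$, $D_i\subseteq K$, with $\varphi(\bigcup_iD_i)>\varphi(K)-\varepsilon$.

*Proof.* Let $\mathcal W$ be the set of finite nonempty unions of members of $\mathcal D$ contained in $K$, and $\beta=\sup_{W\in\mathcal W}\varphi(W)\le\varphi(K)$. If $\beta=\varphi(K)$ we are done. Suppose $\beta<\varphi(K)$.

**Step 1: a limit profile.** The purpose is to record, node by node, how full the best finite unions are. As $\mathcal W$ is closed under unions, choose $W_1\subseteq W_2\subseteq\cdots$ in $\mathcal W$ with $\varphi(W_j)\to\beta$, and let $f(s)=\lim_jv_s(W_j)$. By (V2) and continuity, $f(s)=\Phi_{|s|}((f(s^\frown i))_i)$; and $f(\emptyset)=\beta$. Choose $\delta\in(0,1)$ with $\eta:=\varphi(K)-\beta/(1-\delta)>0$ and let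
$$Z=\{x\in K:\forall n\ f(x{\restriction}n)\le1-\delta\}.$$
This is closed. Along branches in $Z$ the unions $W_j$ leave room at every node.

**Step 2: $\varphi(Z)>0$.** The purpose is to make room for one more member of $\mathcal D$. Suppose $\varphi(Z)=0$. Pick $l$ with $\varphi^l(Z_l)<\eta$ and let $U=\bigcup_{t\in Z_l}[t]$. Then $U$ is clopen, $Z\subseteq U$ and $\varphi(U)<\eta$ by (V1). Every $x\in K\setminus U$ is outside $Z$, so it has an initial segment $t$ with $f(t)>1-\delta$. By compactness of $K\setminus U$ there are a finite set $Q$ of nodes $t$ with $f(t)>1-\delta$, and $l'\ge\max_{t\in Q}|t|$, such that every $x\in K\setminus U$ has an initial segment in $Q$. Call $t$ with $|t|\le l'$ *low* if no proper initial segment of $t$ is in $Q$. We show by downward induction on $|t|$ that low $t$ satisfy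
$$v_t(K\setminus U)\le f(t)/(1-\delta).\tag{3}$$

* If $t\in Q$, then $v_t(K\setminus U)\le1\le f(t)/(1-\delta)$.
* If $t\notin Q$ and $|t|=l'$, then no initial segment of $t$ is in $Q$. A point of $[t]\cap(K\setminus U)$ would have an initial segment in $Q$ of length at most $l'$, hence an initial segment of $t$. So $[t]\cap(K\setminus U)=\emptyset$ and $v_t(K\setminus U)=0$.
* If $t\notin Q$ and $|t|<l'$, all $t^\frown i$ are low. Apply (3) to them, then (V2), monotonicity and homogeneity of $\Phi_{|t|}$, and the recursion for $f$.

The node $\emptyset$ is low, so $\varphi(K\setminus U)\le\beta/(1-\delta)$ and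
$$\varphi(K)\le\varphi(U)+\varphi(K\setminus U)<\eta+\beta/(1-\delta)=\varphi(K),$$
a contradiction.

**Step 3: one more piece raises the value at the root.** This contradicts the choice of $\beta$. Take $D\in\mathcal D$ with $D\subseteq Z$, and by (V4) a node $s$ with $v_s(D)>1-\delta$. Then $D\cap[s]\ne\emptyset$, so $Z\cap[s]\neq\emptyset$ and $f(s)\le1-\delta<v_s(D)$. Let $g(t)=\lim_jv_t(W_j\cup D)$. Then $g\ge f$, $g$ satisfies the same recursion as $f$, and $g(s)\ge v_s(D)>f(s)$. If $g(t^\frown i)>f(t^\frown i)$ for some $i$, then $g(t)>f(t)$ by ($\Phi$2). Going from $s$ to $\emptyset$ we get $g(\emptyset)>f(\emptyset)=\beta$. But $W_j\cup D\in\mathcal W$, so $\varphi(W_j\cup D)\le\beta$ for all $j$ and $g(\emptyset)\le\beta$, a contradiction. $\square$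

**Lemma 2.** If moreover $\mathcal D$ is closed under closed positive subsets, the $D_i$ in Lemma 1 can be chosen pairwise disjoint.

*Proof.* We may assume $\varepsilon<\varphi(K)$. By Lemma 1 take $D_1,\dots,D_r\in\mathcal D$ with $D_i\subseteq K$ such that $D=\bigcup_iD_i$ has $\varphi(D)>\varphi(K)-\varepsilon/2>0$. Let $\mathcal E$ be the set of closed positive $E\subseteq D$ such that for each $i$, $E\subseteq D_i$ or $E\cap D_i=\emptyset$.

**Step 1: every closed positive subset of $D$ contains a member of $\mathcal E$.** This allows us to apply Lemma 1 to $\mathcal E$. Start with a reduced subset $E^0$, given by (V5). Given a reduced $E^{i-1}$ ($1\le i\le r$), let $E^i=E^{i-1}$ if $E^{i-1}\subseteq D_i$. Otherwise choose $x\in E^{i-1}\setminus D_i$ and $k$ with $[x{\restriction}k]\cap D_i=\emptyset$, and let $E^i=E^{i-1}\cap[x{\restriction}k]$. This set contains $x$. It is reduced: suppose it meets $[s]$; then $s$ is comparable with $x{\restriction}k$. If $s\supseteq x{\restriction}k$, then $E^i\cap[s]=E^{i-1}\cap[s]$, so $v_s(E^i)=v_s(E^{i-1})>0$. If $s\subseteq x{\restriction}k$, then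 $v_{x\restriction k}(E^i)=v_{x\restriction k}(E^{i-1})>0$, so $v_s(E^i)>0$ by (V2). Finally $E^r\subseteq E^i$ for each $i$, and $E^i\subseteq D_i$ or $E^i\cap D_i=\emptyset$; so $E^r\in\mathcal E$.

**Step 2: regroup.** This turns members of $\mathcal E$ into disjoint members of $\mathcal D$. By Lemma 1 for $D$ and $\mathcal E$ there are $E_1,\dots,E_q\in\mathcal E$ with $\varphi(\bigcup_uE_u)>\varphi(D)-\varepsilon/2>\varphi(K)-\varepsilon$. Each $E_u$ is a nonempty subset of $\bigcup_iD_i$, so it meets, and hence is contained in, some $D_i$; let $i(u)$ be the least such $i$. Let $D_i'=\bigcup\{E_u:i(u)=i\}\subseteq D_i$. The nonempty $D_i'$ are closed positive subsets of $D_i$, so they are in $\mathcal D$, and their union is $\bigcup_uE_u$. If $i<i'$ and $i(u)=i'$, then $E_u\not\subseteq D_i$, so $E_u\cap D_i=\emptyset$. Hence $D_i'\cap D_{i'}'=\emptyset$. $\square$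

## 6. Thinning a positive set until a continuous function takes few values

This is the step at which the measure failed.

**Lemma 3.** Let $C\subseteq\omega$ be infinite with $C\cap A=\emptyset$, $K\subseteq X$ closed positive and $F:K\to\prod_{n\in C}b_n$ continuous. There is a closed $H\subseteq K$ with $\varphi(H)\ge\frac12\varphi(K)$ such that for all $n\in C$, $F(x)(n)$ for $x\in H$ depends only on $x{\restriction}k_n$, where $k_n=|A\cap n|$. Consequently
$$|\{F(x)(n):x\in H\}|\le|L_{k_n}|=\prod_{i\in A\cap n}b_i\le N_n\qquad(n\in C).$$

*Proof.* We have $k_n\le k$ iff $n\le a_k$, and for $n\in C$ this means $n<a_k$, as $n\notin A$. So $x{\restriction}k_n$ consists of exactly the coordinates of $x$ with index in $A$ below $n$.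

**Step 1: finite approximations.** We first treat the finitely many $n\in C\cap M$, for a fixed $M\in\omega$. By continuity and compactness choose $h=h_M\ge|A\cap M|$ such that for all $n\in C\cap M$ and $x\in K$, $F(x)(n)$ depends only on $x{\restriction}h$. Write $F^t(n)$ for this value when $t=x{\restriction}h\in K_h$. Note $k_n\le h$ for $n\in C\cap M$. For $R\subseteq K_h$ let $K(R)=K\cap\bigcup_{t\in R}[t]$. By downward induction on $k\le h$ we construct for every $s\in L_k$ a set $R_s\subseteq\{t\in K_h:s\subseteq t\}$ such that

* (i) $v_s(K(R_s))\ge\Big(\prod_{k\le i<h}N_{a_i}^{-1/\pi_i}\Big)v_s(K)$;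
* (ii) for $n\in C\cap M$ with $n<a_k$, $F^t(n)$ is constant for $t\in R_s$;
* (iii) for $n\in C\cap M$ and $t,t'\in R_s$ with $t{\restriction}k_n=t'{\restriction}k_n$, $F^t(n)=F^{t'}(n)$.

For $k=h$ let $R_s=\{s\}\cap K_h$. Then $K(R_s)=K\cap[s]$, so (i) holds by (V1), and (ii), (iii) are trivial.

Let $k<h$ and $s\in L_k$. Color each $i<\beta_k$ with $R_{s^\frown i}\ne\emptyset$ by the tuple of values $F^t(n)$, $t\in R_{s^\frown i}$, for $n\in C\cap M$ with $n<a_k$; these do not depend on $t$ by (ii) for $s^\frown i$, as $n<a_k<a_{k+1}$. Give every other $i$ an arbitrary element of $\prod_{n\in C\cap M,\,n<a_k}b_n$ as its color. There are at most $\prod_{n<a_k}b_n=N_{a_k}$ colors. Apply ($\Phi$3) to $w_i=v_{s^\frown i}(K(R_{s^\frown i}))$ and get a color class $B$ with $\Phi_k(w1_B)\ge N_{a_k}^{-1/\pi_k}\Phi_k(w)$. Let $R_s=\bigcup_{i\in B}R_{s^\frown i}$.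

(i) The set $K(R_s)\cap[s^\frown i]$ is $K(R_{s^\frown i})$ for $i\in B$ and empty for $i\notin B$. So by (V1) and (V2), $v_s(K(R_s))=\Phi_k(w1_B)\ge N_{a_k}^{-1/\pi_k}\Phi_k(w)$. By (i) for the $s^\frown i$, monotonicity, homogeneity and (V2), $\Phi_k(w)\ge\big(\prod_{k+1\le i<h}N_{a_i}^{-1/\pi_i}\big)v_s(K)$. This gives (i) for $s$.

(ii) For $n<a_k$ the value $F^t(n)$, $t\in R_s$, is read off from the common color.

(iii) If $n<a_k$, use (ii). If $n>a_k$, then $k_n\ge k+1$, so $t{\restriction}k_n=t'{\restriction}k_n$ implies that $t,t'$ lie in the same $R_{s^\frown i}$, and (iii) for $s^\frown i$ applies. The case $n=a_k$ does not occur, since $n\notin A$.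

Let $H^M=K(R_\emptyset)$. By (i) and (1), $\varphi(H^M)\ge\frac12\varphi(K)>0$.

**Step 2: a limit of the $H^M$.** This treats all $n\in C$ at once. For each $l$ there are finitely many possibilities for $(H^M)_l$, so by a diagonal argument there is an infinite set $\mathcal M$ of $M$'s along which $(H^M)_l$ stabilizes for every $l$, to $E_l$ say. Let $H=\{x\in X:\forall l\ x{\restriction}l\in E_l\}$. We check $H_l=E_l$. For $l\le m$ choose $M\in\mathcal M$ with $(H^M)_l=E_l$ and $(H^M)_m=E_m$. Then every node in $E_l$ extends to a node in $E_m$, and restrictions to $l$ of nodes in $E_m$ are in $E_l$. So $\bigcup_lE_l$ is a tree without terminal nodes, nonempty because the $H^M$ are nonempty, and every node of it lies on a branch, which is in $H$. Also $E_l\subseteq K_l$ for all $l$, and $K$ is closed, so $H\subseteq K$. By (V3) along $\mathcal M$, $\varphi(H)\ge\frac12\varphi(K)$.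

**Step 3: $H$ works.** We verify the dependence on $x{\restriction}k_n$. Let $n\in C$ and $x,x'\in H$ with $x{\restriction}k_n=x'{\restriction}k_n$. Let $l\ge k_n$ be such that $F(\cdot)(n)$ depends only on the first $l$ coordinates on $K$. Take $M>n$ in $\mathcal M$ with $(H^M)_l=H_l$, and $y,y'\in H^M$ with $y{\restriction}l=x{\restriction}l$ and $y'{\restriction}l=x'{\restriction}l$. Then $y{\restriction}k_n=y'{\restriction}k_n$, and $y{\restriction}h_M,\ y'{\restriction}h_M\in R_\emptyset$ (for this $M$), so (iii) gives
$$F(x)(n)=F(y)(n)=F(y')(n)=F(x')(n).$$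
The bound on the number of values follows, since there are $|L_{k_n}|=\prod_{i<k_n}b_{a_i}$ possible restrictions $x{\restriction}k_n$. $\square$

## 7. The ideals $\mathcal I_A$: complexity and the uncaptured branch

**Definition.** $\mathcal I_A=\{a\subseteq\mathbb T_A:\varphi(a')=0\}$.

By (P1), (P2) and (V1), together with $\varphi(\emptyset)=0$ and $\varphi(X)=1$, this is an ideal on $\mathbb T=\mathbb T_A$ containing all finite sets, with $\mathbb T\notin\mathcal I_A$.

**Proof of Theorem 1(a).** We express "$\varphi(a')=0$" by finite information. Since $\varphi(a')=\inf_l\varphi^l((a')_l)$ and $\varphi^l$ is monotone, (P4) shows that $a\in\mathcal I_A$ iff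
$$\forall j\ge1\ \exists l\ \exists E\subseteq L_l\ \big[\varphi^l(E)<1/j\ \text{ and }\ a\cap\mathbb T_s\text{ is finite for all }s\in L_l\setminus E\big].$$
As in Proposition 1, "$a\cap\mathbb T_s$ is finite" is an $F_\sigma$ condition on $a$; the finite conjunction over $s$ and the countable union over $(l,E)$ keep it $F_\sigma$, and the intersection over $j$ makes it $F_{\sigma\delta}$. $\square$

**Proof of Theorem 1(b).** The uncaptured object is the generic branch itself. Let $G$ be $\mathbb Q_A$-generic. Exactly as in Proposition 1(ii), for each $k$ exactly one $s\in L_k$ has $[\mathbb T_s]\in G$, and these nodes form a branch $x_G$, viewed as an element of $\prod_{n\in A}b_n$. Let $C\subseteq A$ be infinite and $S\in V$ a $C$-slalom. We show that $S$ does not capture $x_G{\restriction}C$.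

**Step 1: the captured branches form a set of size $0$.** Let $K_S=\{x\in X:x(k)\in S(a_k)\text{ whenever }a_k\in C\}$, a closed set. As all $S(n)$ are nonempty, $(K_S)_l$ is the set of $t\in L_l$ with $t(k)\in S(a_k)$ for all $k<l$ with $a_k\in C$. For $t\in L_k$, $k\le l$, we claim
$$v^l_t(K_S)\le2^{-|\{j:\,k\le j<l,\ a_j\in C\}|},$$
by downward induction on $k$. For $k=l$ this is clear. For $k<l$ with $a_k\notin C$ use $\Phi_k(w)\le\max w$. If $a_k\in C$, then $v^l_{t^\frown i}(K_S)\ne0$ only if $t^\frown i$ has an extension in $(K_S)_l$, which requires $i\in S(a_k)$; so at most $N_{a_k}$ coordinates are nonzero, and ($\Phi$4) gives the factor $\frac12$. With $t=\emptyset$ and $l\to\infty$ we get $\varphi(K_S)=0$.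

**Step 2: density.** We show that every condition can be extended so as to leave $K_S$. Let $a\in\mathcal I_A^+$, $K=a'$, and pick $l$ with $\varphi^l((K_S)_l)<\varphi(K)$. There is $s\in L_l\setminus(K_S)_l$ with $v_s(K)>0$: otherwise $v_s(K)\le1_{(K_S)_l}(s)$ for all $s\in L_l$, and (V2) would give $\varphi(K)\le\varphi^l((K_S)_l)$. Now $(a\cap\mathbb T_s)'=K\cap[s]$ by (P3), and it is positive because $v_s(K\cap[s])=v_s(K)>0$ and (V2). So $[a\cap\mathbb T_s]\le[a]$ is a condition, and it forces $s\subset x_G$. As $s\notin(K_S)_l$, there is $k<l$ with $a_k\in C$ and $s(k)\notin S(a_k)$. So this condition forces that $S$ does not capture $x_G{\restriction}C$. $\square$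

## 8. Fusion, and capturing when $C\cap A=\emptyset$

To prove (c) we must handle an arbitrary name. The next lemma says that all closed subsets of a limit set are again limit sets, and that decreasing sequences have pseudointersections with a prescribed limit set.

**Lemma 4.** Let $c_0\supseteq c_1\supseteq\cdots$ be subsets of $\mathbb T$ and $K\subseteq\bigcap_jc_j'$ closed. There is $c\subseteq c_0$ with $c'=K$ and $c\setminus c_j$ finite for all $j$.

*Proof.* For $m\in\omega$ and $s\in K_m$ pick $t_m(s)\in c_m$ with $s\subseteq t_m(s)$; this is possible as $s\subset x$ for some $x\in K\subseteq c_m'$. Let $c=\{t_m(s):m\in\omega,\ s\in K_m\}\subseteq c_0$. If $x\in K$, then $t_m(x{\restriction}m)\supseteq x{\restriction}m$ for every $m$, so $x\in c'$. Since $t_m(s)\in c_m\subseteq c_j$ for $m\ge j$, $c\setminus c_j\subseteq\{t_m(s):m<j,\ s\in K_m\}$ is finite. If $x\notin K$, fix $m$ with $[x{\restriction}m]\cap K=\emptyset$. Suppose $t_k(s)\supseteq x{\restriction}m$ with $s\in K_k$. Then $k<m$: otherwise $s$ and $x{\restriction}m$ are both initial segments of $t_k(s)$ and $|s|\ge m$,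 so $s\supseteq x{\restriction}m$ and $\emptyset\ne[s]\cap K\subseteq[x{\restriction}m]$, a contradiction. So only finitely many members of $c$ extend $x{\restriction}m$, and $x\notin c'$. $\square$

**Lemma 5 (fusion).** Let $a\in\mathcal I_A^+$ and $[a]\Vdash\dot g:\omega\to V$. There are a closed positive $K_\omega\subseteq a'$ and continuous functions $F_j$ ($j<\omega$) from $K_\omega$ into $V$ (discrete), with finite range, such that for each closed positive $H\subseteq K_\omega$ there is $c\subseteq a$ with $c'=H$ and $[c]\Vdash\forall j\ \dot g(j)\in F_j[H]$. Moreover each value of $F_j$ is a value for $\dot g(j)$ decided by some condition below $[a]$.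

*Proof.* **Step 1: the recursion.** At stage $j$ we split a large part of what is left into finitely many disjoint pieces, each deciding $\dot g(j)$. Let $c_0=a$. Suppose $c_j\subseteq a$ is given and $K_j=c_j'$ is positive. Let $\mathcal D_j$ be the set of closed positive $D\subseteq K_j$ for which there is $d\subseteq c_j$ with $d'=D$ and $[d]$ deciding $\dot g(j)$. We check the hypotheses of Lemma 2 for $K_j$ and $\mathcal D_j$.

* $\mathcal D_j$ is closed under closed positive subsets: if $D\in\mathcal D_j$ is witnessed by $d$ and $D_1\subseteq D$ is closed positive, Lemma 4 for the constant sequence $d$ gives $d_1\subseteq d$ with $d_1'=D_1$, and $[d_1]\le[d]$.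
* Every closed positive $D_0\subseteq K_j$ contains a member of $\mathcal D_j$: by Lemma 4 take $d_0\subseteq c_j$ with $d_0'=D_0$, extend $[d_0]$ to a condition $[d_1]$ deciding $\dot g(j)$, and let $d=d_0\cap d_1$. As $d_1\setminus d_0\in\mathcal I_A$, $[d]=[d_1]$. So $d'\subseteq D_0$ is positive, and $d'\in\mathcal D_j$.

By Lemma 2 there are pairwise disjoint $D^j_1,\dots,D^j_{r_j}\in\mathcal D_j$, witnessed by $d^j_i\subseteq c_j$ with $[d^j_i]\Vdash\dot g(j)=e^j_i$, such that
$$\varphi\Big(\bigcup_iD^j_i\Big)>\varphi(K_j)-2^{-j-2}\varphi(a').$$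
Let $c_{j+1}=\bigcup_id^j_i\subseteq c_j$. By (P2), $K_{j+1}=c_{j+1}'=\bigcup_iD^j_i$. As $\sum_j2^{-j-2}=\frac12$, we have $\varphi(K_j)>\frac12\varphi(a')$ for all $j$, so the recursion goes on.

**Step 2: the limit.** This defines $K_\omega$ and $F_j$. Let $K_\omega=\bigcap_jK_j$; by (V3), $\varphi(K_\omega)\ge\frac12\varphi(a')>0$. Let $F_j(x)=e^j_i$ for $x\in K_\omega\cap D^j_i$. For fixed $j$ the $D^j_i$ are finitely many disjoint closed sets with union $K_{j+1}\supseteq K_\omega$, so $F_j$ is well defined and continuous with finite range, and each value $e^j_i$ is decided by $[d^j_i]\le[a]$.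

**Step 3: every positive $H\subseteq K_\omega$ carries a condition.** Given $H$, take $c\subseteq a$ from Lemma 4 with $c'=H$ and $c\setminus c_j$ finite for all $j$. Let $G\ni[c]$ be generic and fix $j$. Since $[c]\le[c_{j+1}]$ and $c_{j+1}=\bigcup_id^j_i$, (F2) gives $i$ with $[d^j_i]\in G$. Then $c\cap d^j_i$ is $\mathcal I_A$-positive by (F1), so $\emptyset\ne(c\cap d^j_i)'\subseteq H\cap D^j_i$. Hence $\dot g(j)^G=e^j_i\in F_j[H]$. $\square$

**Proof of Theorem 1(c).** We combine the fusion with the thinning lemma. Let $C=\{n_0<n_1<\cdots\}$ with $C\cap A=\emptyset$, and let $[a]\Vdash\dot z\in\prod_{n\in C}b_n$. Apply Lemma 5 to $\dot g(j)=\dot z(n_j)$. The values of $F_j$ are decided by conditions below $[a]$, so they lie in $b_{n_j}$, and $F(x)(n_j)=F_j(x)$ defines a continuous $F:K_\omega\to\prod_{n\in C}b_n$. Let $H\subseteq K_\omega$ be as in Lemma 3 for $K=K_\omega$; it is closed and positive. Put $S(n)=\{F(x)(n):x\in H\}$. By Lemma 3, $1\le|S(n)|\le N_n$, so $S\in V$ is a $C$-slalom. The condition $[c]\le[a]$ given by Lemma 5 for $H$ forces $\dot z(n_j)\in F_j[H]=S(n_j)$ for all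 $j$. Since $[a]$ can be replaced by any condition below it, such conditions $[c]$ are dense below $[a]$, and (c) follows. $\square$

This completes the proof of Theorem 1, and with it the Corollary: the question of Section 1 has a positive answer.

## 9. The quotient determines $A$ modulo finite sets

**Proof of Theorem 2(1).** Let $C=A\setminus B$. Suppose an extension $V[G]$ by $\mathbb Q_B$ contained a $V$-generic filter for $\mathbb Q_A$ (below a condition). By Theorem 1(b), $V[G]$ would contain some $z\in\prod_{n\in C}b_n$ captured by no $C$-slalom of $V$; here we use that "$S$ captures $z$" is absolute. This contradicts Theorem 1(c) for $B$. $\square$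

**Proof of Theorem 2(2).** (i)$\Rightarrow$(ii): the tree above a node only sees a tail of $A$. Choose $m$ with $A\setminus m=B\setminus m$, let $s\in\mathbb T_A$ and $s'\in\mathbb T_B$ have lengths $|A\cap m|$ and $|B\cap m|$, and let $a=(\mathbb T_A)_s$, $d=(\mathbb T_B)_{s'}$. The bijection $s^\frown u\mapsto s'^\frown u$ from $a$ to $d$ and the corresponding homeomorphism $[s]\to[s']$ commute with the operation $e\mapsto e'$. Since $A\setminus m=B\setminus m$, the same means $\Phi$ occur above $s$ and above $s'$, so the homeomorphism carries $v_s$ (computed for $A$) to $v_{s'}$ (computed for $B$). For closed $K\subseteq[s]$ we have $\varphi(K)>0$ iff $v_s(K)>0$: the implication from right to left is (V2), and if $v_s(K)=0$, then $v_t(K)=0$ for all $t\in L_{|s|}$ by (V1), so $\varphi(K)=0$. The same holds for $s'$. Thus $\mathcal I_A{\restriction}a$ is carried onto $\mathcal I_B{\restriction}d$. As $a'=[s]$ and $v_s([s])=1$, $a$ is positive, and likewise $d$.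

(ii)$\Rightarrow$(iii): the two restricted quotients are isomorphic Boolean algebras.

(iii)$\Rightarrow$(i): equivalent forcings have the same generic extensions, so by part 1 and symmetry $A\setminus B$ and $B\setminus A$ are finite. $\square$

**Proof of Theorem 2(3).** Below a given condition $[a]$ apply Lemma 5 with $H=K_\omega$, and let $E_j=F_j[K_\omega]$, a finite set. If $\dot g:\omega\to\omega$, then $\dot g$ is bounded by the ground-model function that sends $j$ to $\max E_j$ (all members of $E_j$ are values decided by conditions, hence in $\omega$). If $\dot g:\omega\to\omega_1$, its range is contained in the ground-model countable set $\bigcup_jE_j$, so $\dot g$ is not onto $\omega_1$. $\square$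

## 10. Quotients by $F_\sigma$ ideals under CH

Let $\mathcal I$ be an $F_\sigma$ ideal on $\omega$. By Mazur (*$F_\sigma$-ideals and $\omega_1\omega_1^*$-gaps in the Boolean algebras $\mathcal P(\omega)/I$*, Fund. Math. 138 (1991)), $\mathcal I=\{Y:\psi(Y)<\infty\}$ for a submeasure $\psi:\mathcal P(\omega)\to[0,\infty]$ (so $\psi(\emptyset)=0$, and $\psi$ is monotone and subadditive) that is lower semicontinuous, i.e. $\psi(Y)=\lim_n\psi(Y\cap n)$. It is finite on finite sets, since these belong to $\mathcal I$. For $\mathcal I=\mathrm{Fin}$ one can take $\psi(Y)=|Y|$. Write $\mathbb P=\mathcal P(\omega)/\mathcal I$.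

**Step 1: $\mathbb P$ is $\sigma$-closed.** This generalizes the argument for $\mathrm{Fin}$. A sequence of positive sets decreasing modulo $\mathcal I$ may be replaced by the intersections $\bigcap_{i\le n}Y_i$, so let $Y_0\supseteq Y_1\supseteq\cdots$ be positive. As $\psi(Y_n)=\infty$, lower semicontinuity gives finite $f_n\subseteq Y_n$ with $\psi(f_n)\ge n$. Then $\bigcup_nf_n$ is positive, and $\bigcup_nf_n\setminus Y_m\subseteq\bigcup_{n<m}f_n$ is finite.

**Step 2: $\mathbb P$ is atomless.** This is needed for Step 4. If $Y$ is positive, it remains positive after removing a finite set, so we can choose pairwise disjoint finite $f_n\subseteq Y$ with $\psi(f_n)\ge n$. Then $\bigcup_nf_{2n}$ and $\bigcup_nf_{2n+1}$ are disjoint positive subsets of $Y$.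

**Step 3: no $\mathcal I_A$ is $F_\sigma$.** By Step 1, the quotient by an $F_\sigma$ ideal adds no reals. By Theorem 1(b) with $C=A$, $\mathbb Q_A$ adds a new element of $\prod_{n\in A}b_n$, because every ground-model $z$ is captured by $n\mapsto\{z(n)\}$.

**Step 4: under CH, any two separative, $\sigma$-closed, atomless posets of size at most $\omega_1=\mathfrak c$ are forcing equivalent.** This gives the claim about $F_\sigma$ ideals, because the nonzero elements of a Boolean algebra form a separative poset and $|\mathcal P(\omega)/\mathcal I|\le\mathfrak c$. Assume CH and let $\mathbb P=\{p_\lambda:\lambda<\omega_1\}$ be such a poset, enumerated possibly with repetitions. We find in it a dense set isomorphic to a poset that does not depend on $\mathbb P$.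

*Large antichains.* Below every condition there is an antichain of size $\omega_1$: split repeatedly into incompatible conditions along $2^{<\omega}$ and take lower bounds along the $\mathfrak c=\omega_1$ branches.

*The tree of conditions.* Let $T$ be the set of all sequences $\tau\in\omega_1^{\lambda+1}$, $\lambda<\omega_1$. By recursion on $\lambda<\omega_1$ we define $q_\tau\in\mathbb P$ for $\tau\in\omega_1^{\lambda+1}$. For $\sigma\in\omega_1^\lambda$ let
$$D_\sigma=\{q\in\mathbb P:q\le q_{\sigma\restriction(\beta+1)}\text{ for all }\beta<\lambda\}.$$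
The conditions $q_{\sigma\restriction(\beta+1)}$ decrease with $\beta$, because $q_{\sigma\restriction(\beta+1)}\in D_{\sigma\restriction\beta}$. As $\lambda$ is countable, $D_\sigma\neq\emptyset$ by $\sigma$-closure; and $D_\sigma$ is downward closed. Consider
$$D_\sigma^*=\{q\in D_\sigma:q\le p_\lambda\text{ or }q\perp p_\lambda\}.$$
It is downward closed. It is dense in $D_\sigma$: if $q\in D_\sigma$ is compatible with $p_\lambda$, a common lower bound is in $D^*_\sigma$, and otherwise $q\in D_\sigma^*$. Being nonempty and downward closed, it contains an antichain of size $\omega_1$, which extends to a maximal antichain of $D_\sigma^*$, again of size $\omega_1$. Let $\{q_{\sigma^\frown\xi}:\xi<\omega_1\}$ be a one-to-one enumeration of it. Since $D^*_\sigma$ is dense in $D_\sigma$ and downward closed, every member of $D_\sigma$ is compatible with some $q_{\sigma^\frown\xi}$.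

*Each level is predense.* Let $p\in\mathbb P$ and $\lambda<\omega_1$. By recursion on $\beta\le\lambda$ choose ordinals $\sigma(\beta)<\omega_1$ and decreasing conditions $r_\beta\le p$ with $r_\beta\le q_{\sigma\restriction(\beta+1)}$. At step $\beta$ take a lower bound $r$ of $p$ and all $r_\gamma$, $\gamma<\beta$. Then $r\in D_{\sigma\restriction\beta}$, so $r$ is compatible with some $q_{(\sigma\restriction\beta)^\frown\xi}$; put $\sigma(\beta)=\xi$ and let $r_\beta$ be a common lower bound. At the end $r_\lambda$ witnesses that $p$ is compatible with $q_\tau$ for $\tau=\sigma{\restriction}(\lambda+1)\in\omega_1^{\lambda+1}$.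

*$\{q_\tau:\tau\in T\}$ is dense.* Given $p_\lambda$, some $q_\tau$ with $\tau\in\omega_1^{\lambda+1}$ is compatible with $p_\lambda$. By construction $q_\tau\le p_\lambda$ or $q_\tau\perp p_\lambda$; so $q_\tau\le p_\lambda$.

*The order is that of $(T,\supseteq)$.* By construction $\tau\supseteq\tau'$ implies $q_\tau\le q_{\tau'}$. If $\tau,\tau'$ are incomparable, let $\beta$ be the first place where they differ; then $q_{\tau\restriction(\beta+1)}$ and $q_{\tau'\restriction(\beta+1)}$ are distinct members of one antichain, so $q_\tau\perp q_{\tau'}$. If $\tau\subsetneq\tau'$, let $\lambda$ be the length of $\tau$ and choose $\xi\ne\tau'(\lambda)$. Then $q_{\tau^\frown\xi}\le q_\tau$, and $q_{\tau^\frown\xi}\perp q_{\tau'}$ because $\tau^\frown\xi$ and $\tau'$ are incomparable; so $q_\tau\not\le q_{\tau'}$. Hence $q_\tau\le q_{\tau'}$ iff $\tau\supseteq\tau'$, and $\mathbb P$ has a dense subset isomorphic to $(T,\supseteq)$. A poset and a dense subset of it have isomorphic completions, so all posets as in Step 4 are forcing equivalent.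

**Conclusion of the proof of Theorem 2(4).** Under CH there is exactly one forcing equivalence class of quotients by $F_\sigma$ ideals. So ZFC, if consistent, does not prove that the ideals in the positive answer can be taken $F_\sigma$, while by Theorem 1 they can be taken $F_{\sigma\delta}$. $\blacksquare$
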